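# Four binomial sums modulo $p^{2a}$

## 1. The sum of $(4k+1)\binom{2k}{k}^3/64^k$ at the primes 3, 5, 7

Put $e_k=\binom{2k}{k}/4^k$. The first values are
$$e_0=1,\quad e_1=\tfrac12,\quad e_2=\tfrac38,\quad e_3=\tfrac5{16},\quad e_4=\tfrac{35}{128},\quad e_5=\tfrac{63}{256},\quad e_6=\tfrac{231}{1024}.$$
Since $\binom{2k}{k}^3/64^k=e_k^3$, let us compute $\sum_{k=0}^{p-1}(4k+1)e_k^3$ for three small primes.

For $p=5$ the sum is
$$1+\frac58+9\cdot\frac{27}{512}+13\cdot\frac{125}{4096}+17\cdot\frac{35^3}{128^3}.$$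
The last two terms have numerators divisible by $5^3$. The first three add up to
$$\frac{512+320+243}{512}=\frac{1075}{512}=25\cdot\frac{43}{512}.$$
So the sum is divisible by $5^2$, and not by $5^3$. No single one of the first three terms is divisible by $25$; the divisibility appears only after adding.

For $p=3$ the sum consists of the same first three terms, so it equals $1075/512$. Since $3\nmid1075$, it is not even divisible by $3$.

For $p=7$ the terms $k=4,5,6$ are divisible by $7$, because $35$, $63$, $231$ are. Modulo $7$ we have $8\equiv512\equiv4096\equiv1$, so the sum is congruent to $1+5+243+13\cdot125=1874\equiv5\pmod 7$. It is not divisible by $7$.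

Here is a second sum, with $p=3$:
$$\sum_{k=0}^{2}\frac{16k+3}{256^k}\binom{2k}{k}^2\binom{4k}{2k}=3+\frac{57}{32}+\frac{11025}{8192}=\frac{50193}{8192}=27\cdot\frac{1859}{8192}.$$
Here we get $3^3$, one more than a square, and exactly $3^3$, since $1859\equiv2\pmod3$.

Some primes give a square, some give nothing, and occasionally there is one power more. Here is the precise problem. Let $p$ be an odd prime, $a\ge1$ an integer, and let $\delta_{i,j}$ be the Kronecker delta. For a rational $r$ with denominator prime to $p$, write $r\equiv0\pmod{p^m}$ if $r/p^m$ has denominator prime to $p$. Prove or disprove each of the following.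

If $p\equiv1\pmod3$, then
$$\sum_{k=0}^{p^a-1}\frac{9k+2}{108^k}\binom{2k}{k}^2\binom{3k}{k}\equiv0\pmod{p^{2a}}.\tag{1}$$
If $p\equiv1,3\pmod8$, then
$$\sum_{k=0}^{p^a-1}\frac{16k+3}{256^k}\binom{2k}{k}^2\binom{4k}{2k}\equiv0\pmod{p^{2a+\delta_{p,3}}}.\tag{2}$$
If $p\equiv1\pmod4$, then
$$\sum_{k=0}^{p^a-1}\frac{4k+1}{64^k}\binom{2k}{k}^3\equiv0\pmod{p^{2a}}.\tag{3}$$
If $p\equiv1\pmod4$, then
$$\sum_{k=0}^{p^a-1}\frac{36k+5}{12^{3k}}\binom{6k}{3k}\binom{3k}{k}\binom{2k}{k}\equiv0\pmod{p^{2a+\delta_{p,5}}}.\tag{4}$$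

All four are true. We shall prove more: the exact power of $p$ and the leading $p$-adic term of each sum, and the converse. For every other prime $p\nmid6$ in (1) and (4), and for every other odd prime in (2) and (3), the congruence modulo $p^{2a}$ fails for every $a\ge1$.

## 2. Residues, valuations and multiplicative congruences

Throughout, $p$ is an odd prime, $a\ge1$, and $n=p^a$. So $n$ is odd and $n\ge3$. Let $v$ be the $p$-adic valuation on $\mathbb Q_p$ and $\mathbb Z_p=\{x:v(x)\ge0\}$. For $X,X'\in\mathbb Q_p$ and $N\in\mathbb Z$, possibly negative, $X\equiv X'\pmod{p^N}$ means $v(X-X')\ge N$. The Pochhammer symbol is $(x)_k=x(x+1)\cdots(x+k-1)$, with $(x)_0=1$.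

We use the following textbook facts.

* If $0<i<n$, then $v(i)\le a-1$. Hence $n/i\in p\mathbb Z_p$ and $v(n\pm i)=v(i)$.
* Legendre's formula: $v(N!)=\sum_{c\ge1}\lfloor N/p^c\rfloor$.
* Lucas' theorem gives $\binom{2n}{n}\equiv2\pmod p$, and Fermat's theorem gives $4^n\equiv4\pmod p$.
* Lagrange interpolation: if $F$ is a polynomial of degree at most $N$ with coefficient $\ell$ at $x^N$, and $x_0,\dots,x_{N-1}$ are distinct, then
$$F(x)=\ell\prod_j(x-x_j)+\sum_jF(x_j)\prod_{i\ne j}\frac{x-x_i}{x_j-x_i}.$$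

**Definition 1.** For $x\in\mathbb Z_p$ and $c\ge1$, let $[x]_c\in\{0,1,\dots,p^c-1\}$ be the residue of $x$ modulo $p^c$.

For example, let $p=3$ and $x=-\frac12$. Then $2\cdot1\equiv-1\pmod3$, $2\cdot4\equiv-1\pmod9$ and $2\cdot13\equiv-1\pmod{27}$, so $[x]_1=1$, $[x]_2=4$, $[x]_3=13$. The parities are odd, even, odd. These parities will decide everything.

**Definition 2.** $X\in Y(1+p\mathbb Z_p)$ means $X=Y(1+pz)$ for some $z\in\mathbb Z_p$.

For example, $\frac{43}{512}\in4(1+5\mathbb Z_5)$, because $\frac{43}{4\cdot512}=\frac{43}{2048}$ and $43\equiv2048\equiv3\pmod5$.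

The set $1+p\mathbb Z_p$ is a multiplicative group, so such relations may be multiplied and inverted. If $Y\ne0$, then $X\in Y(1+p\mathbb Z_p)$ is the same as $X\equiv Y\pmod{p^{v(Y)+1}}$, and it implies $v(X)=v(Y)$. If $Y=0$, it says $X=0$.

**Definition 3.** For $k\ge0$ put
$$e_k=\frac{(1/2)_k}{k!}=\frac{\binom{2k}{k}}{4^k},\qquad g_k=(2k+1)e_k=\prod_{l=1}^k\frac{2l+1}{2l}.$$

The values of $e_k$ are in Section 1, and $g_0=1$, $g_1=\frac32$, $g_2=\frac{15}8$. As $p$ is odd, all $e_k,g_k$ lie in $\mathbb Z_p$. We use constantly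
$$\frac{e_{k+1}}{e_k}=\frac{2k+1}{2k+2},\qquad\frac{g_{k+1}}{g_k}=\frac{2k+3}{2k+2}.\tag{5}$$

## 3. One polynomial in $\alpha$ that contains all four sums

Let
$$u_k(\alpha)=e_k\frac{(-\alpha)_k(1+\alpha)_k}{k!^2},\qquad S(\alpha)=\sum_{k=0}^{n-1}\bigl(k-\alpha(\alpha+1)\bigr)u_k(\alpha).$$
Write $\lambda=\alpha(\alpha+1)$ and $\lambda_i=i(i+1)$. Since $(i-\alpha)(i+1+\alpha)=\lambda_i-\lambda$,
$$(-\alpha)_k(1+\alpha)_k=(-1)^k\prod_{i=0}^{k-1}(\lambda-\lambda_i).\tag{6}$$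
So $S$ is a polynomial in $\lambda$. As $\lambda$ is unchanged by $\alpha\mapsto-1-\alpha$,
$$S(-1-\alpha)=S(\alpha),\qquad S'(-1-\alpha)=-S'(\alpha).\tag{7}$$

For $d=3,4,2,6$ let $T_d$ be the sum in (1), (2), (3), (4) respectively. I claim
$$T_d=d^2S(-1/d).\tag{8}$$
With $\alpha=-1/d$ we have $\alpha(\alpha+1)=-(d-1)/d^2$. So $d^2(k-\alpha(\alpha+1))=d^2k+d-1$, which is $9k+2$, $16k+3$, $4k+1$, $36k+5$ for $d=3,4,2,6$. The other factor is $u_k(-1/d)=(\frac12)_k(\frac1d)_k(1-\frac1d)_k/k!^3$. We use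
$$(\tfrac12)_k=\frac{(2k)!}{4^kk!},\qquad(\tfrac13)_k(\tfrac23)_k=\frac{(3k)!}{27^kk!},$$
$$(\tfrac14)_k(\tfrac12)_k(\tfrac34)_k=\frac{(4k)!}{256^kk!},\qquad(\tfrac12)_k(\tfrac16)_k(\tfrac56)_k=\frac{(6k)!}{6^{6k}}\cdot\frac{27^k}{(3k)!}=\frac{(6k)!}{1728^k(3k)!}.$$
For the last one, $(\frac16)_k(\frac26)_k(\frac36)_k(\frac46)_k(\frac56)_kk!=(6k)!/6^{6k}$ was divided by $(\frac13)_k(\frac23)_kk!=(3k)!/27^k$. Hence $u_k(-1/d)$ is
$$\frac{(2k)!(3k)!}{k!^5\,108^k},\quad\frac{(4k)!}{k!^4\,256^k},\quad\frac{(2k)!^3}{k!^6\,64^k},\quad\frac{(6k)!}{(3k)!\,k!^3\,1728^k}\qquad(d=3,4,2,6).$$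
Cancelling factorials in the products of binomials in (1)–(4) gives exactly these, and $12^3=1728$. This proves (8).

The smallest case is $n=3$, so $p=3$, $a=1$. Then $u_0=1$, $u_1=-\frac\lambda2$, $u_2=\frac3{32}\lambda(\lambda-2)$, and
$$S=-\lambda-\frac{(1-\lambda)\lambda}2+\frac{3(2-\lambda)\lambda(\lambda-2)}{32}=-\frac{\lambda(\lambda-6)(3\lambda-10)}{32}.$$
Since $\lambda-6=(\alpha-2)(\alpha+3)$, we see $S(0)=S(2)=0$, while $S(1)=-\frac{2\cdot(-4)\cdot(-4)}{32}=-1$. Put $\alpha=3t$ with $t\in\mathbb Z_3$. Then $\lambda=3t(3t+1)$, $\lambda-6=3(t+1)(3t-2)$, and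
$$S(3t)=-9\,t(t+1)\cdot\frac{(3t+1)(3t-2)(3\lambda-10)}{32}\in-9\,t(t+1)(1+3\mathbb Z_3),$$
because the last fraction is $\equiv\frac{1\cdot(-2)\cdot(-10)}{32}=\frac58\equiv1\pmod3$. The two factors $t$ and $t+1$ come from two zeros of $S$: the zero $\alpha=0$, and the zero $\alpha=-3$, the mirror image of $\alpha=2$ under (7). This is where the square $n^2=9$ comes from. For $\alpha=1+3t$, on the other hand, $S(\alpha)\equiv S(1)=-1\pmod3$.

The general statements have the same shape.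

**Theorem A.** Let $\alpha\in\mathbb Z_p$, $m=[\alpha]_a$, $\alpha=m+nt$ with $t\in\mathbb Z_p$. If $m$ is even, then
$$S(\alpha)\in-n^2\,t(t+1)\,e_{m/2}^{-2}\,(1+p\mathbb Z_p),\qquad v(e_{m/2})=\#\{1\le c\le a:[\alpha]_c\text{ odd}\}.$$

**Theorem B.** If instead $m$ is odd, then
$$S(\alpha)\in-g_{(m-1)/2}^2(1+p\mathbb Z_p),\qquad v(g_{(m-1)/2})=\#\{1\le c\le a:[\alpha]_c\text{ even}\}.$$

**Corollary C.** Let $p\nmid d$. Call $p$ good for $d$ if $p\equiv1\pmod3$ ($d=3$); $p\equiv1,3\pmod8$ ($d=4$); $p\equiv1\pmod4$ ($d=2$ or $d=6$).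

* If $p$ is good, then $m=[-1/d]_a$ is even, $e_{m/2}\in\mathbb Z_p^\times$, and
$$T_d\in(d-1)\,p^{2a}\,e_{m/2}^{-2}(1+p\mathbb Z_p).$$
So $v(T_d)$ is exactly $2a,\ 2a+\delta_{p,3},\ 2a,\ 2a+\delta_{p,5}$ in (1), (2), (3), (4). In particular (1)–(4) hold, with best possible exponents.
* If $p$ is not good (and odd, $p\nmid d$), then $v(T_d)=2\lfloor a/2\rfloor<2a$. So the congruence modulo $p^{2a}$ holds if and only if $p$ is good.

Compare with Section 1. For $p=5$, $d=2$, $a=1$ we have $m=[-\frac12]_1=2$ and $e_1^{-2}=4$, so the corollary says $T_2\in25\cdot4(1+5\mathbb Z_5)$. We found $T_2=25x$ with $x\equiv\frac{43}{512}\equiv4\pmod5$.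

## 4. Taylor expansion at $m$, and its denominators

The obvious plan is to expand $S$ at the nearest integer: $S(m+nt)=S(m)+nt\,S'(m)+\frac{(nt)^2}{2}S''(m)+\cdots$.

For $a=1$ this goes a long way. Then $k\le p-1$, so $k!$ is a unit and $S$ has coefficients in $\mathbb Z_p$; hence $S(m+pt)\equiv S(m)+pt\,S'(m)\pmod{p^2}$. Lemmas 2 and 4 below give $S(m)=0$ and $p\mid S'(m)$ for even $m$, so $S(\alpha)\equiv0\pmod{p^2}$. But the extra factor $3$ in (2), and the leading term, already require $S''(m)$ modulo $p$.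

For $a\ge2$ the coefficients acquire denominators. Look at the simplest center, $m=0$. For $k\ge1$, grouping the factors of $(-\alpha)_k(1+\alpha)_k$ in pairs $(i-\alpha)(i+\alpha)$ gives
$$(k-\lambda)u_k(\alpha)=-e_k\,(k-\alpha-\alpha^2)\,\frac\alpha k\Bigl(1+\frac\alpha k\Bigr)\prod_{i=1}^{k-1}\Bigl(1-\frac{\alpha^2}{i^2}\Bigr).$$
Since $(k-\alpha-\alpha^2)\bigl(\frac\alpha k+\frac{\alpha^2}{k^2}\bigr)=\alpha-\bigl(\frac1{k^2}+\frac1k\bigr)\alpha^3-\frac{\alpha^4}{k^2}$, the coefficient of $\alpha^3$ is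
$$e_k\Bigl(\frac1{k^2}+\frac1k+\sum_{i=1}^{k-1}\frac1{i^2}\Bigr).$$
Take $k=p^{a-1}$ with $a\ge2$. Then $2e_k\equiv1\pmod p$ by Lucas and Fermat, so $e_k$ is a unit. The term $1/k^2$ has valuation $-2(a-1)$, and the other terms in the bracket have larger valuation. So at $\alpha=nt$, with $t$ a unit, the third-order part of this single summand has valuation exactly $3a-2(a-1)=a+2$. Estimating term by term therefore cannot get past $p^{a+2}$. For $a=2$ this does not isolate the leading term; for $a\ge3$ it does not even give $p^{2a}$.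

We shall therefore not estimate the summands at all. The sum $S$ is a polynomial of degree $n$ in $\lambda$, so it is determined by its leading coefficient and its values at $\alpha=0,1,\dots,n-1$. These values turn out to be completely explicit, because $S(\alpha+2)$ and $S(\alpha)$ are linked. In the resulting interpolation formula the denominators are visible one at a time, and so are the powers of $p$ that compensate them.

## 5. The relation between $S(\alpha+2)$ and $S(\alpha)$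

In the case $n=3$, the even points $0,2$ are zeros and the odd point is not. This suggests steps of two. Write $A=\alpha+1$, $B=\alpha+2$.

**Lemma 1.** As polynomials in $\alpha$, $A^2S(\alpha+2)-B^2S(\alpha)=H(\alpha)$, where
$$H(\alpha)=-2C\,(2\alpha+3)(AB+1-n)\prod_{i=3-n}^n(\alpha+i),\qquad C=\frac{n\,e_n}{(n-1)!^2}.$$

*Proof.* The aim is to write the $k$-th summand on the left as a difference $h_{k+1}-h_k$.

**Step 1: preparations.** We express everything through $P=AB$ and $s=A+B=2\alpha+3$. Since $B-A=1$,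
$$B^2-A^2=s,\quad A^2+B^2=2P+1,\quad\alpha(\alpha+1)=A^2-A,\quad(\alpha+2)(\alpha+3)=B^2+B.$$
Next, $\frac{(-\alpha-2)_k}{(-\alpha)_k}=\frac{AB}{(A-k)(B-k)}$ and $\frac{(\alpha+3)_k}{(\alpha+1)_k}=\frac{(A+k)(B+k)}{AB}$, so
$$u_k(\alpha+2)=u_k(\alpha)\frac{(A+k)(B+k)}{(A-k)(B-k)}.\tag{9}$$
By (5) and $k-\alpha=-(A-1-k)$,
$$(k+1)^3u_{k+1}(\alpha)=-(k+\tfrac12)(A-1-k)(A+k)\,u_k(\alpha).\tag{10}$$

**Step 2: the telescoping identity.** This step verifies, as an identity of rational functions of $\alpha$, that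
$$A^2(k-B^2-B)u_k(\alpha+2)-B^2(k-A^2+A)u_k(\alpha)=h_{k+1}-h_k,\qquad h_k=2s(P+1-k)\frac{k^3u_k(\alpha)}{(A-k)(B-k)}.\tag{11}$$
Multiply by $(A-k)(B-k)/u_k(\alpha)$. By (9) the left side becomes
$$A^2(k-B^2-B)(k^2+sk+P)-B^2(k-A^2+A)(k^2-sk+P).$$
Its coefficients are as follows.

* At $k^3$: $A^2-B^2=-s$.
* At $k^2$: $sA^2-A^2B^2-A^2B+sB^2+A^2B^2-AB^2=s(2P+1)-sP=s(P+1)$.
* At $k^1$: $(A^2-B^2)P-s\bigl[A^2B^2+A^2B+A^2B^2-AB^2\bigr]=-sP-s(2P^2-P)=-2sP^2$.
* At $k^0$: $P(-A^2B^2-A^2B+A^2B^2-AB^2)=-sP^2$.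

For the right side, use (10), $B-k-1=A-k$ and $(A+k)(B-k)=P+k-k^2$. It becomes
$$-s\bigl[(P-k)(2k+1)(P+k-k^2)+2(P+1-k)k^3\bigr].$$
Here $(P-k)(2k+1)=P+(2P-1)k-2k^2$, and multiplying by $P+k-k^2$ gives
$$P^2+2P^2k-(P+1)k^2-(2P+1)k^3+2k^4.$$
Adding $2(P+1)k^3-2k^4$ leaves $P^2+2P^2k-(P+1)k^2+k^3$. So the right side is $-s[P^2+2P^2k-(P+1)k^2+k^3]$, which agrees with the left side.

To rebuild $h_k$ from memory, put $h_k=q(k)\,k^3u_k/((A-k)(B-k))$ with $q(k)=x+yk$. After the same multiplication the right side is $-(k+\frac12)(P+k-k^2)q(k+1)-k^3q(k)$. The $k^4$-terms cancel. Comparing coefficients of $k^3$ gives $y/2=-s$, and comparing constant terms gives $-\frac P2(x+y)=-sP^2$. So $q(k)=2s(P+1-k)$.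

**Step 3: summation.** Sum (11) over $0\le k\le n-1$. As $h_0=0$, the result is $A^2S(\alpha+2)-B^2S(\alpha)=h_n$, and it remains to identify $h_n$. Since $n$ is odd, $(-\alpha)_n=-\prod_{i=0}^{n-1}(\alpha-i)$, and $(A-n)(B-n)=(\alpha-(n-1))(\alpha-(n-2))$. So
$$\frac{(-\alpha)_n}{(A-n)(B-n)}=-\prod_{i=0}^{n-3}(\alpha-i).$$
Together with $(1+\alpha)_n=\prod_{i=1}^n(\alpha+i)$ and $n^3/n!^2=n/(n-1)!^2$ we get $h_n=H(\alpha)$. $\square$

**Lemma 2.** $S(m)=0$ for even $0\le m\le n-1$, and $S(j)=-g_{(j-1)/2}^2$ for odd $1\le j\le n-2$.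

*Proof.* For integers $0\le\alpha\le n-3$ the product in $H$ contains the factor $i=-\alpha$, so $H(\alpha)=0$ and $S(\alpha+2)=\bigl(\frac{\alpha+2}{\alpha+1}\bigr)^2S(\alpha)$. The starting values are as follows. At $\alpha=0$ all $u_k$ with $k\ge1$ vanish and the term $k=0$ is $0$, so $S(0)=0$. At $\alpha=1$ we have $\lambda=2$, $u_0=1$, $u_1(1)=\frac12\cdot(-1)\cdot2=-1$, and $u_k(1)=0$ for $k\ge2$; so $S(1)=-2+(1-2)(-1)=-1=-g_0^2$. The even case follows at once. In the odd case, for $\alpha=2i+1$ the factor $\frac{\alpha+2}{\alpha+1}=\frac{2i+3}{2i+2}$ equals $g_{i+1}/g_i$ by (5). $\square$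

Near an even integer $S$ vanishes, so we also need its derivative there. Differentiating Lemma 1 requires $H'$.

**Lemma 3.** For integers $0\le\alpha\le n-3$, $v(H'(\alpha))\ge2a-\max(v(A),v(B))$. Here $1\le A<B\le n-1$, so these valuations are at most $a-1$, and at most one of them is nonzero.

*Proof.* Only the factor $i=-\alpha$ of the product vanishes at $\alpha$. The other factors are the integers from $-(n-3-\alpha)$ to $-1$ and from $1$ to $n+\alpha$. Hence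
$$H'(\alpha)=\pm2C(2\alpha+3)(AB+1-n)\,(n-3-\alpha)!\,(n+\alpha)!.$$
Now $(n+\alpha)!=n\,(n-1)!\prod_{i=1}^\alpha(n+i)$, $(n-1)!=(n-1-\alpha)!\prod_{i=1}^\alpha(n-i)$, and $(n-3-\alpha)!=\frac{(n-1-\alpha)!}{(n-A)(n-B)}$. So
$$C\,(n-3-\alpha)!\,(n+\alpha)!=\frac{n^2e_n}{(n-A)(n-B)}\prod_{i=1}^\alpha\frac{n+i}{n-i}.$$
Since $v(n\pm i)=v(i)$ for $0<i<n$, the last product is a unit, and $v(n-A)=v(A)$, $v(n-B)=v(B)$. The remaining factors are in $\mathbb Z_p$. So $v(H'(\alpha))\ge2a-v(A)-v(B)$, and since $A,B$ are consecutive integers, $v(A)+v(B)=\max(v(A),v(B))$. $\square$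

**Lemma 4.** For even $0\le m\le n-1$, $S'(m)\in-n\,e_{m/2}^{-2}(1+p\mathbb Z_p)$.

*Proof.* **Step 1: the derivative at 0.** This is the starting value. For $k\ge1$ we have $u_k(0)=0$, and the derivative of $(-\alpha)_k$ at $0$ is $-(k-1)!$, so $u_k'(0)=-e_k\frac{(k-1)!\,k!}{k!^2}=-\frac{e_k}k$. The term $k=0$ of $S$ is $-\alpha(\alpha+1)$, with derivative $-1$ at $0$. So
$$S'(0)=-1-\sum_{k=1}^{n-1}k\cdot\frac{e_k}k=-\sum_{k=0}^{n-1}e_k=-2n\,e_n,$$
because $2(k+1)e_{k+1}-2ke_k=(2k+1)e_k-2ke_k=e_k$. By Lucas and Fermat, $2e_n=2\binom{2n}n/4^n\equiv\frac{2\cdot2}{4}=1\pmod p$. Hence $S'(0)\equiv-n\pmod{p^{a+1}}$.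

**Step 2: from $\alpha$ to $\alpha+2$.** We show that $e_{\alpha/2}^2S'(\alpha)$ does not change modulo $p^{a+1}$. Let $\alpha$ be even, $0\le\alpha\le n-3$. Differentiate Lemma 1 at $\alpha$; since $S(\alpha)=S(\alpha+2)=0$,
$$A^2S'(\alpha+2)-B^2S'(\alpha)=H'(\alpha).$$
By (5), $e_{(\alpha+2)/2}/e_{\alpha/2}=A/B$. So $\theta:=\frac{e_{\alpha/2}}B=\frac{e_{(\alpha+2)/2}}A$, and multiplying by $\theta^2$ gives
$$e_{(\alpha+2)/2}^2S'(\alpha+2)-e_{\alpha/2}^2S'(\alpha)=\theta^2H'(\alpha).$$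
One of $A,B$ is prime to $p$, so $\theta\in\mathbb Z_p$. By Lemma 3, $v(\theta^2H'(\alpha))\ge2a-(a-1)=a+1$.

Consequently $e_{m/2}^2S'(m)\equiv S'(0)\equiv-n\pmod{p^{a+1}}$, that is, $e_{m/2}^2S'(m)\in-n(1+p\mathbb Z_p)$. $\square$

For $n=3$: the formula of Section 3 gives $S'(0)=-\frac{60}{32}=-\frac{15}8=-3\cdot\frac58$, and $\frac58\equiv1\pmod3$, as it should be.

## 6. Valuations of $e_k$ and $g_k$ as parity counts

**Lemma 5.** (i) For an odd integer $j\ge1$, $v(g_{(j-1)/2})=\#\{c\ge1:[j]_c\text{ even}\}$. For an even integer $m\ge0$, $v(e_{m/2})=\#\{c\ge1:[m]_c\text{ odd}\}$.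

(ii) If $0\le m\le n-1$ is even and $m'=n-1-m$, then $e_{m'/2}^2\in e_{m/2}^2(1+p\mathbb Z_p)$. If $1\le m\le n-2$ is odd and $m'=n-1-m$, then $g_{(m'-1)/2}^2\in g_{(m-1)/2}^2(1+p\mathbb Z_p)$.

*Proof.* **Step 1: part (i).** We read off the parities from Legendre's formula. Let $i=(j-1)/2$. Since $g_i=\frac{(2i+1)!}{4^i\,i!^2}$,
$$v(g_i)=\sum_{c\ge1}\Bigl(\Bigl\lfloor\frac{2i+1}{p^c}\Bigr\rfloor-2\Bigl\lfloor\frac i{p^c}\Bigr\rfloor\Bigr).$$
With $r=[i]_c$ the summand is $\lfloor(2r+1)/p^c\rfloor$, which is $0$ or $1$ because $2r+1\le2p^c-1$. If it is $0$, then $[j]_c=2r+1$ is odd. If it is $1$, then $[j]_c=2r+1-p^c$ is even. So the sum counts the $c$ with $[j]_c$ even. For $e_{m/2}$ put $i=m/2$, $r=[i]_c$; since $e_i=\frac{(2i)!}{4^i\,i!^2}$, the summand is $\lfloor2r/p^c\rfloor\in\{0,1\}$. If it is $0$, $[m]_c=2r$ is even; if it is $1$, $[m]_c=2r-p^c$ is odd.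

**Step 2: part (ii) for $e$.** We compare $e_k$ with a binomial coefficient, whose symmetry we know. Let $N=\frac{n-1}2$ and $0\le k\le N$. For $0\le i<k$,
$$N-i=-\bigl(\tfrac12+i\bigr)\Bigl(1-\frac n{2i+1}\Bigr),\qquad2i+1<n,$$
so the last factor is in $1+p\mathbb Z_p$. Taking the product over $i$ and dividing by $k!$, $\binom Nk\in(-1)^ke_k(1+p\mathbb Z_p)$. Apply this to $k=m/2$ and to $N-k=m'/2$, use $\binom Nk=\binom N{N-k}$, and square.

**Step 3: part (ii) for $g$.** The same with $N_1=\frac{n-3}2$. For $1\le l\le i\le N_1$,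
$$N_1+1-l=-\frac{2l+1}2\Bigl(1-\frac n{2l+1}\Bigr),\qquad2l+1<n.$$
So $\binom{N_1}i=\prod_{l=1}^i\frac{N_1+1-l}l\in(-1)^ig_i(1+p\mathbb Z_p)$. Apply this to $i=\frac{m-1}2$ and to $N_1-i=\frac{n-2-m}2=\frac{m'-1}2$, and square. $\square$

This settles the valuation statements in Theorems A and B. Let $m=[\alpha]_a$. For $c\le a$ we have $[\alpha]_c=[m]_c$. For $c\ge a$ we have $[m]_c=m$. If $m$ is even, these $c$ are not counted in $\#\{c\ge1:[m]_c\text{ odd}\}$; if $m$ is odd, they are not counted in $\#\{c\ge1:[m]_c\text{ even}\}$. So in (i) it suffices to count $c\le a$.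

For example, let $p=3$, $a=2$, $\alpha=-\frac12$. The residues $1,4$ are odd, even, so $v(e_2)$ should be $1$; indeed $e_2=\frac38$.

## 7. Interpolation at $\lambda_0,\dots,\lambda_{n-1}$

For odd $1\le j\le n-2$ put $\gamma_j=g_{(j-1)/2}$ and
$$\eta_j=\prod_{i=1}^j\frac{n-i}{n+i}.$$
Each factor is $-\frac{1-n/i}{1+n/i}\in-(1+p\mathbb Z_p)$, and $j$ is odd, so $\eta_j\in-(1+p\mathbb Z_p)$. Fix an integer $m$ with $0\le m\le n-1$.

**Lemma 6.** There is a polynomial $U(t)$ with $U(t)\in1+p\mathbb Z_p$ for all $t\in\mathbb Z_p$ and $U'(0)\in p\mathbb Z_p$, such that, as rational functions of $t$,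
$$S(m+nt)=n^2t(t+1)U(t)\,Y(t),\quad Y(t)=-e_{n-1}+\frac1n\sum_{\substack{1\le j\le n-2\\j\text{ odd}}}\eta_j\gamma_j^2\Bigl(\frac1{m-j+nt}-\frac1{m+j+1+nt}\Bigr).\tag{12}$$

*Proof.* **Step 1: Lagrange's formula.** We write $S$ through its known values. By (6), $S$ has degree $n$ in $\lambda$. Its coefficient at $\lambda^n$ comes from $-\lambda u_{n-1}$ and is $-e_{n-1}/(n-1)!^2$, as $n-1$ is even. The points $\lambda_0<\lambda_1<\dots<\lambda_{n-1}$ are distinct. By Lemma 2, $S$ vanishes at the even nodes and equals $-\gamma_j^2$ at the odd nodes. With $Q(\alpha)=\prod_{j=0}^{n-1}(\lambda-\lambda_j)$,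
$$S(\alpha)=Q(\alpha)\Bigl[-\frac{e_{n-1}}{(n-1)!^2}+\sum_{j\text{ odd}}\frac{-\gamma_j^2}{(\lambda-\lambda_j)\prod_{i\ne j}(\lambda_j-\lambda_i)}\Bigr].$$

**Step 2: the weights.** We compute the product over $i\ne j$, where $0\le i\le n-1$. Since $\lambda_j-\lambda_i=(j-i)(j+i+1)$, we need two products. First, $\prod_{i\ne j}(j-i)=j!\,(-1)^{n-1-j}(n-1-j)!=-j!\,(n-1-j)!$ for odd $j$. Second, $\prod_{i\ne j}(j+i+1)=\frac{(n+j)!}{j!\,(2j+1)}$. So
$$\prod_{i\ne j}(\lambda_j-\lambda_i)=-\frac{(n-1-j)!\,(n+j)!}{2j+1}.$$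
Also $\frac{2j+1}{\lambda-\lambda_j}=\frac1{\alpha-j}-\frac1{\alpha+j+1}$. Finally $\frac{(n-1)!}{(n-1-j)!}=\prod_{i=1}^j(n-i)$ and $\frac{(n+j)!}{n(n-1)!}=\prod_{i=1}^j(n+i)$, so
$$\frac{n\,(n-1)!^2}{(n-1-j)!\,(n+j)!}=\eta_j.$$
Hence the bracket in Step 1 equals
$$\frac1{(n-1)!^2}\Bigl[-e_{n-1}+\frac1n\sum_{j\text{ odd}}\eta_j\gamma_j^2\Bigl(\frac1{\alpha-j}-\frac1{\alpha+j+1}\Bigr)\Bigr].$$

**Step 3: the factor $Q$.** We isolate the factor $n^2t(t+1)$. As $\lambda-\lambda_j=(\alpha-j)(\alpha+j+1)$, we have $Q(\alpha)=\prod_{i=1-n}^n(\alpha+i)$, so $Q(m+nt)=\prod_l(l+nt)$ over the $2n$ consecutive integers $l\in[m-n+1,m+n]$. The multiples of $n$ among these are exactly $0$ and $n$; they contribute $nt\cdot n(t+1)$. Every residue $r=1,\dots,n-1$ modulo $n$ occurs exactly twice. For $n\nmid l$ let $r_l\in\{1,\dots,n-1\}$ be the residue of $l$. Then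
$$Q(m+nt)=(n-1)!^2\,n^2t(t+1)U(t),\qquad U(t)=\prod_{n\nmid l}\frac{l+nt}{r_l}.$$
Each factor is $1+\frac n{r_l}\bigl(\frac{l-r_l}n+t\bigr)$, which lies in $1+p\mathbb Z_p$ for $t\in\mathbb Z_p$. Moreover $U'(0)=U(0)\sum_{n\nmid l}\frac nl\in p\mathbb Z_p$, since $v(l)=v(r_l)\le a-1$. Inserting Step 2 gives (12). $\square$

Check with $n=3$, $m=0$. Only $j=1$ occurs, $\gamma_1=1$, $\eta_1=\frac24=\frac12$, $e_2=\frac38$, so $Y(0)=-\frac38+\frac16\bigl(-1-\frac12\bigr)=-\frac58$. The $l$ prime to $3$ are $-2,-1,1,2$, so $U(0)=\frac{-2}1\cdot\frac{-1}2\cdot1\cdot1=1$. Differentiating (12) at $t=0$ gives $3S'(0)=9\cdot\bigl(-\frac58\bigr)$, that is, $S'(0)=-\frac{15}8$, as before.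

The denominators in $Y$ may be divisible by high powers of $p$. The next lemma says that $\gamma_j$ then compensates, and how the terms depend on $t$.

**Lemma 7.** Let $j$ be odd, $1\le j\le n-2$, and let $w$ be $m-j$ or $m+j+1$. Suppose $b=v(w)<a$. Then
$$v(\gamma_j)\ge\#\{1\le c\le b:[m]_c\text{ even}\},$$
and for all $t\in\mathbb Z_p$
$$\frac1{w+nt}-\frac1w\in-\frac{nt}{w^2}(1+p\mathbb Z_p).$$

*Proof.* For $c\le b$ we have $w\equiv0\pmod{p^c}$. So $[j]_c=[m]_c$ if $w=m-j$, and $[j]_c=[-1-m]_c=p^c-1-[m]_c$ if $w=m+j+1$. As $p^c-1$ is even, $[j]_c$ has the parity of $[m]_c$ in both cases. By Lemma 5(i), $v(\gamma_j)=\#\{c\ge1:[j]_c\text{ even}\}$, which is at least the number of such $c\le b$. The second claim follows from $\frac1{w+nt}-\frac1w=-\frac{nt}{w(w+nt)}$ and $w+nt=w\bigl(1+\frac{nt}w\bigr)\in w(1+p\mathbb Z_p)$. $\square$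

## 8. Even residues: $Y$ is constant to leading order

We prove Theorem A. Let $m$ be even and $o=\#\{c\le a:[m]_c\text{ odd}\}$, so $v(e_{m/2})=o$ by Section 6. By (12) it is enough to show $Y(t)\in-e_{m/2}^{-2}(1+p\mathbb Z_p)$ for all $t\in\mathbb Z_p$. One value, $Y(0)$, comes from $S'(m)$. That alone does not suffice: the change $Y(t)-Y(0)$ is linear in $t$ up to higher order, but its slope is a priori as large as $Y(0)$ itself. A line is determined by two points, and the second point is $t=-1$, where (7) applies.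

**Step 1: $Y$ is affine modulo $p^{1-2o}$.** This step bounds the dependence on $t$. The numbers $m$ and $n-1-m$ are even and $j$ is odd, so $m-j\ne0$ and $m+j+1\ne n$. Since $|m-j|<n$ and $0<m+j+1<2n$, no $w$ is divisible by $n$. So every $w$ has $b=v(w)<a$, and $Y$ has no pole in $\mathbb Z_p$. By Lemma 7,
$$v(\gamma_j)\ge b-\#\{c\le b:[m]_c\text{ odd}\}\ge b-o,\qquad\text{so}\qquad v(\gamma_j^2/w^2)\ge2(b-o)-2b=-2o.$$
The second part of Lemma 7 gives $\frac1n\eta_j\gamma_j^2\bigl(\frac1{w+nt}-\frac1w\bigr)\in-t\,\eta_j\frac{\gamma_j^2}{w^2}(1+p\mathbb Z_p)$. Hence for all $t\in\mathbb Z_p$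
$$Y(t)\equiv Y(0)+\kappa t\pmod{p^{1-2o}},\qquad\kappa=-\sum_{j\text{ odd}}\eta_j\gamma_j^2\Bigl(\frac1{(m-j)^2}-\frac1{(m+j+1)^2}\Bigr),\tag{13}$$
and $\kappa$ does not depend on $t$.

**Step 2: the value at $t=0$.** Differentiating (12) at $t=0$ gives $nS'(m)=n^2U(0)Y(0)$. By Lemma 4, $Y(0)\in-e_{m/2}^{-2}(1+p\mathbb Z_p)$.

**Step 3: the value at $t=-1$.** The derivative of $t(t+1)$ at $-1$ is $-1$, so (12) gives $nS'(m-n)=-n^2U(-1)Y(-1)$. Put $m'=n-1-m$, which is even and in $[0,n-1]$. Since $m-n=-1-m'$, (7) gives $S'(m-n)=-S'(m')$, hence $S'(m')=n\,U(-1)Y(-1)$. By Lemma 4 for $m'$ and Lemma 5(ii),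
$$Y(-1)\in-e_{m'/2}^{-2}(1+p\mathbb Z_p)=-e_{m/2}^{-2}(1+p\mathbb Z_p).$$

**Step 4: the slope vanishes.** We compare the two values. Both $Y(0)$ and $Y(-1)$ lie in $-e_{m/2}^{-2}(1+p\mathbb Z_p)$ and $v(e_{m/2}^{-2})=-2o$, so $Y(0)\equiv Y(-1)\pmod{p^{1-2o}}$. By (13) at $t=-1$, $\kappa\equiv Y(0)-Y(-1)\equiv0\pmod{p^{1-2o}}$. Again by (13), $Y(t)\equiv Y(0)\pmod{p^{1-2o}}$ for all $t\in\mathbb Z_p$. As $v(Y(0))=-2o$, this means $Y(t)\in Y(0)(1+p\mathbb Z_p)=-e_{m/2}^{-2}(1+p\mathbb Z_p)$. Insert this and $U(t)\in1+p\mathbb Z_p$ into (12). This proves Theorem A. $\square$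

## 9. The points $\alpha=-1/d$ and the congruences (1)–(4)

Let $d\in\{2,3,4,6\}$, $p\nmid d$, $\alpha=-1/d$.

**Step 1: the value of $t(t+1)$.** For $c\ge1$ we have $d[\alpha]_c\equiv-1\pmod{p^c}$, so $[\alpha]_c=(r_cp^c-1)/d$ with an integer $r_c$. From $0\le[\alpha]_c\le p^c-1$ we get $1\le r_cp^c\le dp^c-(d-1)$, so $1\le r_c\le d-1$. Also $r_cp^c\equiv1\pmod d$, so $\gcd(r_c,d)=1$. For $d\in\{2,3,4,6\}$ this leaves only $r_c\in\{1,d-1\}$. For $c=a$, $t=(\alpha-m)/n=-r_a/d$, hence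
$$t(t+1)=-\frac{r_a(d-r_a)}{d^2}=-\frac{d-1}{d^2}.$$

**Step 2: the parity of $[\alpha]_c$.** This translates the hypothesis of Theorem A into conditions on $p$. If $r_c=1$, that is $p^c\equiv1\pmod d$, then $[\alpha]_c=(p^c-1)/d$. If $r_c=d-1$, that is $p^c\equiv-1\pmod d$, then $[\alpha]_c$ has the same parity as $p^c-1-[\alpha]_c=(p^c-(d-1))/d$. Therefore:

* $d=3$: $(p^c-1)/3$ is even because $p^c-1$ is even, and $(p^c-2)/3$ is odd because $p^c-2$ is odd. So $[\alpha]_c$ is even if and only if $p^c\equiv1\pmod3$.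
* $d=4$: $(p^c-1)/4$ is even if and only if $p^c\equiv1\pmod8$, and $(p^c-3)/4$ is even if and only if $p^c\equiv3\pmod8$. So $[\alpha]_c$ is even if and only if $p^c\equiv1,3\pmod8$.
* $d=2$: $[\alpha]_c=(p^c-1)/2$ is even if and only if $p^c\equiv1\pmod4$.
* $d=6$: $(p^c-1)/6$ is even if and only if $p^c\equiv1\pmod{12}$, and $(p^c-5)/6$ is even if and only if $p^c\equiv5\pmod{12}$. As $p>3$, $[\alpha]_c$ is even if and only if $p^c\equiv1\pmod4$.

In each case the good residue classes form a subgroup of index 2, in $(\mathbb Z/3)^\times$, $(\mathbb Z/8)^\times$, $(\mathbb Z/4)^\times$, $(\mathbb Z/4)^\times$ respectively; note $3^2\equiv1\pmod8$. Hence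
$$p\text{ good}\Rightarrow[\alpha]_c\text{ even for all }c\ge1;\qquad p\text{ not good}\Rightarrow[\alpha]_c\text{ even exactly for even }c.\tag{14}$$

**Step 3: conclusion for good $p$.** The hypotheses in (1)–(4) say exactly that $p$ is good for $d=3,4,2,6$, and they imply $p\nmid d$; the case $p=3$ in (2) is included. By (14), $m=[\alpha]_a$ is even, and by Theorem A $v(e_{m/2})=0$. Theorem A, Step 1 and (8) give
$$T_d=d^2S(-1/d)\in(d-1)\,p^{2a}\,e_{m/2}^{-2}(1+p\mathbb Z_p),\qquad v(T_d)=2a+v(d-1).$$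
In (1), (2), (3), (4) we have $d-1=2,3,1,5$, so $v(d-1)=0,\ \delta_{p,3},\ 0,\ \delta_{p,5}$. So all four congruences are true and the exponents are exact. $\square$

For (2) with $p=3$, $a=1$: here $m=[-\frac14]_1=2$ and $e_1^{-2}=4$, so $T_4\in27\cdot4(1+3\mathbb Z_3)$. Section 1 gave $27\cdot\frac{1859}{8192}$, and $\frac{1859}{8192}\equiv\frac22=1\equiv4\pmod3$.

## 10. Odd residues and the converse

For odd $m$ the value $S(m)=-\gamma_m^2$ is nonzero. We need to know that $S$ changes little on $m+n\mathbb Z_p$, and first that it does so to first order.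

**Lemma 8.** For odd $1\le m\le n-2$, $nS'(m)/S(m)\in p\mathbb Z_p$.

*Proof.* **Step 1: $m=1$.** This starts the induction, and here $S(1)=-1$. The terms $k=0,1$ of $S$ contribute $-\lambda+(1-\lambda)\bigl(-\frac\lambda2\bigr)=-\lambda+\frac{\lambda^2-\lambda}2$, whose derivative at $\alpha=1$ is in $\mathbb Z_p$. For $k\ge2$ we have $u_k(1)=0$. In $(-\alpha)_k=\prod_{i<k}(i-\alpha)$ the factor $i=1$ vanishes at $\alpha=1$, so the derivative there is $-1\cdot(-1)\cdot(k-2)!=(k-2)!$; and $(2)_k=(k+1)!$. Hence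
$$u_k'(1)=e_k\frac{(k-2)!\,(k+1)!}{k!^2}=e_k\frac{k+1}{k(k-1)},$$
and this term contributes $(k-2)u_k'(1)$ to $S'(1)$. As $k\le n-1$ and at most one of $k,k-1$ is divisible by $p$, $v(k(k-1))\le a-1$. So $v(S'(1))\ge-(a-1)$ and $nS'(1)\in p\mathbb Z_p$.

**Step 2: from $\alpha$ to $\alpha+2$.** This is the induction step. Let $\alpha=2i+1\le n-4$. Differentiate Lemma 1 at $\alpha$ and divide by $A^2S(\alpha+2)=B^2S(\alpha)\ne0$, where $S(\alpha)=-g_i^2$:
$$\frac{S'(\alpha+2)}{S(\alpha+2)}+\frac2A-\frac{S'(\alpha)}{S(\alpha)}-\frac2B=\frac{H'(\alpha)}{B^2S(\alpha)}=-\frac{H'(\alpha)}{(Bg_i)^2}.$$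
Multiply by $n$. Since $0<A,B<n$, the terms $2n/A$ and $2n/B$ lie in $p\mathbb Z_p$. For the right side we bound $v(Bg_i)$ from above. By (5) with $A=2i+2$, $B=2i+3$ we have $Bg_i=Ag_{i+1}=AB\,e_{A/2}$. Let $\mu=\max(v(A),v(B))=v(AB)\le a-1$. By Lemma 5(i), $v(e_{A/2})=\#\{c:[A]_c\text{ odd}\}$, where $A$ is even. For $c\ge a$, $[A]_c=A$ is even. For $c\le v(A)$, $[A]_c=0$ is even. For $c\le v(B)$, $[A]_c=p^c-1$ is even. So $v(e_{A/2})\le a-1-\mu$ and $v(Bg_i)\le a-1$. With Lemma 3,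
$$v\Bigl(\frac{nH'(\alpha)}{(Bg_i)^2}\Bigr)\ge a+(2a-\mu)-2(a-1)=a+2-\mu\ge3.$$
So if $nS'(\alpha)/S(\alpha)\in p\mathbb Z_p$, then $nS'(\alpha+2)/S(\alpha+2)\in p\mathbb Z_p$. $\square$

*Proof of Theorem B.* Let $m$ be odd, $m'=n-1-m$ (odd, in $[1,n-2]$), and $E=\#\{c\le a:[m]_c\text{ even}\}=v(\gamma_m)$, by Section 6.

**Step 1: splitting off the two poles.** We remove from $Y$ the terms with denominators divisible by $n$. They are $\frac1{m-j+nt}$ for $j=m$, with denominator $nt$, and $\frac1{m+j+1+nt}$ for $j=m'$, with denominator $n(t+1)$. So (12) becomes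
$$S(m+nt)=U(t)\bigl[\eta_m\gamma_m^2(t+1)-\eta_{m'}\gamma_{m'}^2\,t+t(t+1)Z(t)\bigr],\tag{15}$$
$$Z(t)=-n^2e_{n-1}+n\Bigl[\sum_{j\ne m}\frac{\eta_j\gamma_j^2}{m-j+nt}-\sum_{j\ne m'}\frac{\eta_j\gamma_j^2}{m+j+1+nt}\Bigr],$$
with sums over odd $j$. All remaining $w$ have $b=v(w)<a$, because $0<|m-j|<n$ in the first sum, and $0<m+j+1<2n$, $m+j+1\ne n$ in the second. So $Z$ has no pole in $\mathbb Z_p$.

**Step 2: $Z$ is constant modulo $p^{2E+2}$.** By Lemma 7 each remaining term contributes to $Z(t)-Z(0)$ an element of valuation at least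
$$2a-2b+2v(\gamma_j)\ge2a-2b+2\,\#\{c\le b:[m]_c\text{ even}\}.$$
Since $[m]_a=m$ is odd, the $c$ counted in $E$ with $c>b$ lie in $\{b+1,\dots,a-1\}$. So $E\le\#\{c\le b:[m]_c\text{ even}\}+(a-1-b)$, and the valuation is at least $2(a-b)+2E-2(a-1-b)=2E+2$. Hence $Z(t)\equiv Z(0)\pmod{p^{2E+2}}$ for all $t\in\mathbb Z_p$.

**Step 3: $Z$ is small.** We determine $Z(0)$ modulo $p^{2E+1}$ from the derivative. By Lemma 5(ii) and $\eta_m,\eta_{m'}\in-(1+p\mathbb Z_p)$,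
$$\eta_m\gamma_m^2,\ \eta_{m'}\gamma_{m'}^2\in-\gamma_m^2(1+p\mathbb Z_p).\tag{16}$$
Differentiate (15) at $t=0$:
$$nS'(m)=U'(0)\,\eta_m\gamma_m^2+U(0)\bigl[\eta_m\gamma_m^2-\eta_{m'}\gamma_{m'}^2+Z(0)\bigr].$$
By Lemma 8 and $v(S(m))=v(\gamma_m^2)=2E$, the left side lies in $p^{2E+1}\mathbb Z_p$. So does $U'(0)\eta_m\gamma_m^2$, since $U'(0)\in p\mathbb Z_p$, and so does $\eta_m\gamma_m^2-\eta_{m'}\gamma_{m'}^2$, by (16). As $U(0)$ is a unit, $Z(0)\in p^{2E+1}\mathbb Z_p$, and by Step 2 $Z(t)\in p^{2E+1}\mathbb Z_p$ for all $t\in\mathbb Z_p$.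

**Step 4: conclusion.** We read off $S$ from (15). Modulo $p^{2E+1}$ the bracket is, by (16) and Step 3, congruent to $-\gamma_m^2\bigl((t+1)-t\bigr)=-\gamma_m^2$, which has valuation $2E$. Since $U(t)\in1+p\mathbb Z_p$, we get $S(m+nt)\in-\gamma_m^2(1+p\mathbb Z_p)$ with $\gamma_m=g_{(m-1)/2}$. $\square$

*Proof of the converse in Corollary C.* Let $p$ be odd, $p\nmid d$, and not good. By (14), $[-1/d]_c$ is even if and only if $c$ is even. Recall $T_d=d^2S(-1/d)$ with $v(d)=0$.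

If $a$ is odd, then $m$ is odd, and Theorem B gives $v(T_d)=2\,\#\{c\le a:c\text{ even}\}=2\lfloor a/2\rfloor$.

If $a$ is even, then $m$ is even and $v(e_{m/2})=\#\{c\le a:c\text{ odd}\}=a/2$. Theorem A and $t(t+1)=-(d-1)/d^2$ from Section 9 give $v(T_d)=2a+v(d-1)-a=a+v(d-1)$. Now $d-1\in\{1,2,3,5\}$ and $p$ is odd, so $p\mid d-1$ happens only for $(d,p)=(4,3)$ and $(6,5)$. These primes are good for the respective $d$, hence excluded. So $v(T_d)=a=2\lfloor a/2\rfloor$.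

In both cases $v(T_d)\le a<2a$, so the congruence modulo $p^{2a}$ fails. $\square$

The first computations in Section 1 fit. For $d=2$, $a=1$, $p=7$ we have $m=[-\frac12]_1=3$ and $g_1=\frac32$, so $T_2\in-4\cdot\frac94(1+7\mathbb Z_7)=-9(1+7\mathbb Z_7)$, and $-9\equiv5\pmod7$. For $p=3$ we have $m=1$ and $T_2\in-4(1+3\mathbb Z_3)$, in accordance with $\frac{1075}{512}\equiv\frac12\equiv2\equiv-4\pmod3$.
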